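\title{Forbidding a path of three cliques: no countable universal graph}

\begin{abstract}
A finite connected graph $C$ is a Rado constraint if some countable $C$-free
graph contains every countable $C$-free graph as a subgraph. A conjectured
classification of the Rado constraints whose blocks all have order at least
$4$ includes every graph obtained from a clique of order $4$ by attaching
cliques of orders $m$ and $n$ at two distinct vertices. We show that the
conjecture is false. For $k\ge 4$ and $m,n\ge k+1$, the path $C$ of three
cliques of orders $m,k,n$ is not a Rado constraint, and a $C$-free graph that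
contains all countable $C$-free graphs has at least $2^{\aleph_0}$ vertices.
The proof builds an infinite chain of cliques whose position in any $C$-free
host graph is determined by the position of finitely many vertices, and
writes an arbitrary binary sequence along the chain.
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Graphs are simple, the \emph{order} of a graph is its number of vertices, and
a \emph{clique} is a set of pairwise adjacent vertices; an $r$-clique is a
clique of order $r$. An \emph{embedding} of $H$ into $G$ is an injective map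
$V(H)\to V(G)$ that sends edges to edges. It may send a non-adjacent pair to
an edge, so $H$ embeds into $G$ exactly when $H$ is isomorphic to a subgraph
of $G$, not necessarily induced; we then say that $G$ \emph{contains} $H$.
For a finite graph $C$, a graph is \emph{$C$-free} if it does not contain
$C$. A countable $C$-free graph is \emph{weakly universal} if it contains
every countable $C$-free graph, and a finite connected graph $C$ is a
\emph{Rado constraint} if a countable weakly universal $C$-free graph exists.

With nothing forbidden, the countably infinite clique contains every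
countable graph. The question is which single constraints $C$ preserve such
a largest object.

The complete graph on $n\ge2$ vertices does. Let $G_0$ be a single vertex,
and obtain $G_{t+1}$ from $G_t$ by adding, for every set $A\subseteq V(G_t)$
that contains no $(n-1)$-clique, one new vertex with neighborhood $A$ in
$G_{t+1}$. The union $G$ of the finite graphs $G_t$ has no $n$-clique: the
vertices added at one stage are pairwise non-adjacent, so an $n$-clique would
have a unique latest vertex, whose set $A$ would contain an $(n-1)$-clique.
A countable graph $H$ without $n$-cliques embeds into $G$ as an induced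
subgraph, one vertex at a time: once the earlier vertices are placed inside
some $G_t$, the images of the earlier neighbors of the next vertex form an
admissible set $A$, and we use the vertex of $G_{t+1}$ added for $A$.

This argument works because the different ways of extending a finite piece
can all be carried out side by side. A cut vertex in $C$ destroys that
freedom, since such a $C$ is the union of two smaller, hence $C$-free, graphs
glued at one vertex. So the block structure of $C$ matters. A \emph{block}
of a graph is a maximal connected subgraph with no cut vertex of its own; it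
is a maximal $2$-connected subgraph, a bridge (order $2$) or an isolated
vertex (order $1$), and two blocks share at most one vertex. A graph is a
\emph{block path} if its blocks can be arranged in a sequence
$(B_1,\dots,B_\ell)$ with $B_i\cap B_j=\emptyset$ for $|i-j|>1$. It is
\emph{solid} if its blocks are cliques, and then its \emph{type} is the
sequence $(|B_1|,\dots,|B_\ell|)$, up to reversal, and $\ell$ is its
\emph{length}. Among solid block paths with all blocks of order at least
$4$, the \emph{listed types} are
\begin{itemize}
\item length $1$: $(n)$, with $n$ arbitrary;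
\item length $2$: $(m,n)$ with $\min(m,n)\le5$ and $(m,n)\ne(5,5)$;
\item length $3$: $(m,4,n)$.
\end{itemize}
The following conjecture is posed in \cite{BlockPath}.

\begin{quote}
\textbf{Conjecture.} \emph{Let $C$ be a finite connected graph, with at least
one vertex, in which all blocks have order at least $4$. Then $C$ is a Rado
constraint if and only if $C$ is a solid block path of one of the listed
types.}
\end{quote}

To show that $C$ is not a Rado constraint one has to turn the loss of freedom
into an obstruction, by building $C$-free graphs that come so close to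
containing $C$ that a $C$-free host has room for few of them. A small block
offers few vertices with which to arrange such near misses, and the list
invites the guess that a middle block of order $4$ offers too few, whatever
the end blocks are. We show that four vertices suffice as soon as both end
blocks are larger than the middle one. Let $C(m,k,n)$ be the connected solid
block path of type $(m,k,n)$, and let $2^\omega$ be the set of sequences
$\alpha\colon\{0,1,2,\dots\}\to\{0,1\}$.

\begin{theorem}\label{thm:main}
Let $k\ge4$ and $m,n\ge k+1$, and let $C=C(m,k,n)$. There are countable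
$C$-free graphs $H_\alpha$ $(\alpha\in2^\omega)$ such that every $C$-free
graph with $\kappa\ge\aleph_0$ vertices contains $H_\alpha$ for at most
$\kappa$ sequences $\alpha$. Consequently:
\begin{enumerate}
\item[\textup{(1)}] $C$ is not a Rado constraint.
\item[\textup{(2)}] Every $C$-free graph, of any size, that contains all
countable $C$-free graphs has at least $2^{\aleph_0}$ vertices, and this
bound is attained.
\item[\textup{(3)}] The least size of a family of countable $C$-free graphs
such that every countable $C$-free graph embeds into a member is
$2^{\aleph_0}$, the largest conceivable value.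
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:main}
For all $m,n\ge5$ the type $(m,4,n)$ is listed, but $C(m,4,n)$ is not a Rado
constraint. So the Conjecture is false. Of the listed types of length $3$,
only the types $(m,4,4)$ are not excluded.
\end{corollary}

\begin{proof}
The graph $C(m,4,n)$ with $m,n\ge5$ is finite and connected, its blocks have
order at least $4$, and Theorem~\ref{thm:main}(1) applies with $k=4$. A
listed type $(m,4,n)$ that is not of this form has $\min(m,n)=4$, so it is
$(m,4,4)$ up to reversal.
\end{proof}

It is the ``if'' direction that fails, already for $C(5,4,5)$. We do not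
decide whether the types $(m,4,4)$ are Rado constraints, and we do not
address the ``only if'' direction beyond the types $(m,k,n)$ with
$\min(m,n)>k\ge4$ covered by Theorem~\ref{thm:main}.

The proof is a counting argument. All graphs $H_\alpha$ share an infinite
core $\Gamma$ and a finite set $F$ of vertices, and they have two
properties. First, embeddings of $H_\alpha$ and $H_\beta$ into the same
$C$-free graph that agree on $F$ agree on infinitely many further vertices
$a_0,a_4,a_8,\dots$ of $\Gamma$. Second, a vertex $o_*\in F$ is adjacent to
$a_{4c}$ when $\alpha(c)=1$, and when $\alpha(c)=0$ the images of $o_*$ and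
$a_{4c}$ are non-adjacent in every $C$-free host. Hence the image of $F$
determines $\alpha$, and a host with $\kappa$ vertices offers only $\kappa$
images of $F$. Section~\ref{sec:example} shows the mechanism for type
$(5,4,5)$. Sections~\ref{sec:core} and~\ref{sec:H} construct $\Gamma$ and
$H_\alpha$, Section~\ref{sec:rigid} proves the first property, and
Section~\ref{sec:count} does the counting.

\section{Bad triples, and the mechanism for type $(5,4,5)$}\label{sec:example}

From now on $k\ge4$ and $k+1\le m\le n$; we may assume $m\le n$ because types
are taken up to reversal. A \emph{bad triple} in a graph is a triple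
$(Q,R,N)$ of cliques of orders $m,k,n$ with
\[
|Q\cap R|=|R\cap N|=1,\qquad Q\cap N=\emptyset .
\]

\begin{lemma}\label{lem:bad}
A graph contains $C=C(m,k,n)$ if and only if it has a bad triple. A bad
triple exists as soon as there are a $k$-clique $R$ and disjoint cliques
$A,B$, one of order at least $m$ and the other of order at least $n$, each
meeting $R$ in exactly one vertex.
\end{lemma}

\begin{proof}
The blocks of a copy of $C$ form a bad triple. In a bad triple the two
intersection vertices are distinct because $Q\cap N=\emptyset$, so the edges
inside $Q$, $R$ and $N$ form a copy of $C$. For the last statement, shrink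
$A$ and $B$ to orders $m$ and $n$, keeping the vertices that lie in $R$.
\end{proof}

For the rest of this section let $k=4$ and $m=n=5$.

\medskip\noindent\textbf{The chain.} Take pairs $P_i=\{a_i,b_i\}$, called
\emph{joints}, and vertices $e_i$ for $i\ge0$, and make each set
$K_i=P_i\cup\{e_i\}\cup P_{i+1}$ a clique (the boxes in
Figure~\ref{fig:chain}). Every clique of this graph lies in some $K_j$. A
$4$-clique $R\subseteq K_j$ omits a single vertex of $K_j$, so it contains
one of the joints $P_j,P_{j+1}$ entirely and cannot meet both $K_{j-1}$ and
$K_{j+1}$ in one vertex. Thus the chain is $C$-free, by a margin of one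
vertex.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\draw[rounded corners] (-0.55,-1.05) rectangle (3.5,1.05);
\draw[rounded corners,dashed] (2.35,-1.3) rectangle (6.65,1.3);
\draw[rounded corners] (5.5,-1.05) rectangle (9.55,1.05);
\draw[thick] (1.5,0)--(3,0.5)--(6,0.5)--(1.5,0)--(3.75,2.1)--(3,0.5);
\draw[thick] (3.75,2.1)--(6,0.5);
\fill (0,0.5) circle (2pt) node[above] {$a_0$};
\fill (0,-0.5) circle (2pt) node[below] {$b_0$};
\fill (3,0.5) circle (2pt) node[above left] {$a_1$};
\fill (3,-0.5) circle (2pt) node[below] {$b_1$};
\fill (6,0.5) circle (2pt) node[above right] {$a_2$};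
\fill (6,-0.5) circle (2pt) node[below] {$b_2$};
\fill (9,0.5) circle (2pt) node[above] {$a_3$};
\fill (9,-0.5) circle (2pt) node[below] {$b_3$};
\fill (1.5,0) circle (2pt) node[below] {$e_0$};
\fill (4.5,0) circle (2pt) node[below] {$e_1$};
\fill (7.5,0) circle (2pt) node[below] {$e_2$};
\fill (3.75,2.1) circle (2pt) node[above] {$u$};
\node at (1.5,-0.8) {$K_0$};
\node at (4.5,-1.05) {$K_1$};
\node at (7.5,-0.8) {$K_2$};
\end{tikzpicture}
\caption{Three consecutive $5$-cliques $K_0,K_1,K_2$ of the chain for type
$(5,4,5)$, drawn as boxes whose vertices are pairwise adjacent, and the six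
edges of the $4$-clique $\{e_0,a_1,a_2,u\}$ that links them. The link meets
$K_0$ and $K_1$ in two vertices each and $K_2$ in one.}
\label{fig:chain}
\end{figure}

Now place two copies of the chain in a $C$-free graph $G$, writing $v$ and
$v'$ for the two copies of a vertex. Assume for the moment that the copies
overlap only by name: $v=w'$ is possible only if $v$ and $w$ are the same
vertex of the chain. We want the copies to coincide on all joints if they
coincide on the first two.

\medskip\noindent\textbf{A joint cannot split.} Suppose that $a_j=a_j'$ but
$b_j\ne b_j'$, where $j\ge2$. The $4$-clique $\{a_{j-1},e_{j-1},a_j,b_j\}$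
meets $K_{j-2}$ only in $a_{j-1}$. It meets $K_j$ in two vertices, but it
meets $K_j'$ only in $a_j$, and $K_{j-2}\cap K_j'=\emptyset$. This is a bad
triple, and the same argument applies with $a_j$ and $b_j$ exchanged. So the
copies share both vertices of $P_j$ or neither.

\medskip\noindent\textbf{The bare chain can branch.} Glue two copies along
$K_0\cup\dots\cup K_{j-2}$ and keep them otherwise disjoint. In the
resulting graph every clique lies in a copy of some $K_i$, and two such
$5$-cliques that meet do so in a whole joint. A $4$-clique $R$ inside a
$5$-clique $K$ contains one joint of $K$ entirely, so all $5$-cliques that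
meet $R$ in a single vertex contain the other joint of $K$, and no two of
them are disjoint. The branched graph is therefore $C$-free, and the chain
alone is not rigid.

\medskip\noindent\textbf{A link prevents branching.} Add a $4$-clique $L$
that contains $a_{j-1}$ and $a_j$. It meets $K_j$ only in $a_j$, while
$K_{j-1}$ meets $L$ in two vertices and meets $K_j$ in $P_j$. If the copies
share $P_{j-1}$ but no vertex of $P_j$, then replacing $K_{j-1}$ by
$K_{j-1}'$ removes both defects at once: $L\cap K_{j-1}'=\{a_{j-1}\}$ and
$K_{j-1}'\cap K_j=\emptyset$, so $(K'_{j-1},L,K_j)$ is bad. The other two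
vertices of $L$ cannot both be new, for then $(K_{j-2},L,K_j)$ would be a bad
triple in the chain itself. We take $L=\{e_{j-2},a_{j-1},a_j,u\}$ with one
new vertex $u$, so that $L$ meets $K_{j-2}$ in two vertices. The price is the
edge $e_{j-2}a_j$, which creates the further $4$-clique
$\{e_{j-2},a_{j-1},b_{j-1},a_j\}$. It meets only $K_j$ in a single vertex, so
it does no harm.

\medskip\noindent\textbf{A non-edge can be forced.} Let $y$ be a vertex of
some $K_i$ and let $o$ be a vertex outside the chain and not adjacent to $y$.
Add adjacent vertices $h,w$, both joined to $o$ and to $y$, and a $5$-clique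
$D$ consisting of $h$ and four new vertices. If a host makes $o$ and $y$
adjacent, then $(K_i,\{y,o,h,w\},D)$ is bad. This device records the bits of
$\alpha$. It also yields the assumption on names: finitely many extra
vertices, each with forced non-neighbors, will tell the vertices of the
chain apart, at least among those that are close to one another.

\section{The core graph $\Gamma$}\label{sec:core}

\subsection*{Design of the chain}
In general $K_i=P_i\cup X_i\cup P_{i+1}$, with a set $X_i$ of private
vertices and with joints of at least two vertices. We take $|X_i|=k-3$, the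
largest value that forces every $k$-clique in $K_i$ to have two vertices in
one joint. The near misses are then the $k$-cliques
$R=\{p,z,z'\}\cup X_i$ with $p\in P_i$ and $z,z'\in P_{i+1}$.

When $m<n$ the orders of the $K_i$ must be chosen with care. If $K_{i-1}$
and $K_{i+1}$ both had order $n$, then $K_{i-1}$, $R$ and
$K_{i+1}\setminus\{z'\}$ would give a bad triple by Lemma~\ref{lem:bad}. If
both had order $m$, a split joint would only produce a copy of $C(m,k,m)$,
which is allowed. So cliques at distance two must have orders $m$ and $n$,
and up to a shift the orders run $n,n,m,m,n,n,m,m,\dots$. Once in each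
period two consecutive cliques $K_{j-1},K_j$ both have order $m$, and a link
as in Section~\ref{sec:example} is useless there. At those places we use a
longer link that reaches back to the $n$-clique $K_{j-3}$.

\subsection*{Definition}
All congruences are modulo $4$. For $i\ge0$ take pairwise disjoint sets
$P_i,X_i,U_i,V_i$ with
\[
|P_i|=\begin{cases}2&i\text{ even},\\ n-k+1&i\equiv1,\\ m-k+1&i\equiv3,\end{cases}
\qquad |X_i|=k-3,
\]
$|U_i|=k-3$ for $i\not\equiv1$, $|V_i|=k-4$ for $i\equiv0$, and
$U_i$, $V_i$ empty otherwise. Fix an enumeration of each of these sets. Since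
$m,n\ge k+1$, every $P_i$ has a first and a second vertex, $a_i$ and $b_i$;
since $k\ge4$, every $X_i$ has a first vertex $e_i$. Put $P=\bigcup_iP_i$ and
$X=\bigcup_iX_i$. The graph $\Gamma$ has all these vertices, and two vertices
are adjacent if and only if they lie together in one of the sets
\begin{align*}
K_i&=P_i\cup X_i\cup P_{i+1} &&(i\ge0),\\
L_i&=\{e_i,a_{i+1},a_{i+2}\}\cup U_i &&(i\not\equiv1),\\
M_i&=\{e_i,a_{i+2},a_{i+3},b_{i+3}\}\cup V_i &&(i\equiv0).
\end{align*}
The \emph{short links} $L_i$ and the \emph{long links} $M_i$ have order $k$.
The long link contains two vertices of $P_{i+3}$ so that it does not meet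
$K_{i+3}$ in a single vertex; otherwise $(K_{i+3},M_i,K_i)$ would be bad. We
have $K_i\cap K_{i+1}=P_{i+1}$ and $K_i\cap K_j=\emptyset$ for $|i-j|\ge2$.
For $i\not\equiv1$ the set
\[
S_i=\{e_i\}\cup P_{i+1}\cup\{a_{i+2}\}
\]
is also a clique, because $\{e_i\}\cup P_{i+1}\subseteq K_i$,
$P_{i+1}\cup\{a_{i+2}\}\subseteq K_{i+1}$ and $e_i,a_{i+2}\in L_i$. From
$|K_i|=|P_i|+|P_{i+1}|+k-3$ and $|S_i|=|P_{i+1}|+2$ we obtain the orders:
\begin{center}
\begin{tabular}{c|cccc}
$i\bmod4$ & $0$ & $1$ & $2$ & $3$\\ \hline
$|P_i|$ & $2$ & $n-k+1$ & $2$ & $m-k+1$\\
$|K_i|$ & $n$ & $n$ & $m$ & $m$\\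
$|S_i|$ & $n-k+3$ & --- & $m-k+3$ & $4$
\end{tabular}
\end{center}
As $k\ge4$ and $m\ge5$, this gives $|S_i|<n$ for $i\equiv0$ and $|S_i|<m$ for
$i\equiv2,3$. For type $(5,4,5)$ all joints are pairs, $X_i=\{e_i\}$, the
nonempty $U_i$ are single vertices, and all $V_i$ are empty.

\subsection*{The cliques of $\Gamma$}

\begin{lemma}\label{lem:cliques}
Every clique $W$ of $\Gamma$ lies in some $K_i$, $S_i$, $L_i$ or $M_i$.
\end{lemma}

\begin{proof}
A vertex of $U_i$, of $V_i$ or of $X_i\setminus\{e_i\}$ lies in only one of
the defining sets, namely $L_i$, $M_i$ or $K_i$. If $W$ contains such a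
vertex, then $W$ lies in that set. Otherwise $W\subseteq P\cup\{e_0,e_1,\dots\}$.
Each defining set meets $P$ inside two consecutive joints, so adjacent
vertices of $P$ have indices that differ by at most $1$, and
$W\cap P\subseteq P_l\cup P_{l+1}$ for some $l$. If $W\subseteq P$, then
$W\subseteq K_l$. No defining set contains two of the $e_i$, so in the
remaining case $W$ consists of one vertex $e_i$ and neighbors of $e_i$ in
$P_l\cup P_{l+1}$. The neighbors of $e_i$ in $P$ are the vertices of
$P_i\cup P_{i+1}$, the vertex $a_{i+2}$ if $i\not\equiv1$, and
$a_{i+3},b_{i+3}$ if $i\equiv0$. If $W$ misses $P_{i+2}\cup P_{i+3}$, then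
$W\subseteq K_i$. If $W$ meets $P_{i+3}$, then $i\equiv0$ and $W$ misses
$P_i\cup P_{i+1}$, so $W\subseteq M_i$. If $W$ misses $P_{i+3}$ and contains
$a_{i+2}$, then $i\not\equiv1$ and $W$ misses $P_i$, so $W\subseteq S_i$.
\end{proof}

The next lemma rules out bad triples whose end cliques are both among the
$K_l$.

\begin{lemma}\label{lem:T}
Let $R$ be a $k$-clique of $\Gamma$ and let $T(R)=\{l:|R\cap K_l|=1\}$. Any
two elements of $T(R)$ differ by at most $1$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:cliques} there are four cases.

Let $R\subseteq K_j$. Then $R$ meets only $K_{j-1},K_j,K_{j+1}$, and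
$j\notin T(R)$. If both $j-1$ and $j+1$ were in $T(R)$, then
$|R\cap P_j|=|R\cap P_{j+1}|=1$, so $|R|\le2+|X_j|=k-1$. Hence
$|T(R)|\le1$.

Let $R\subseteq S_j$ lie in no $K_l$. Then $e_j\in R$, since otherwise
$R\subseteq K_{j+1}$, and $a_{j+2}\in R$, since otherwise $R\subseteq K_j$.
So $R$ has $k-2\ge2$ vertices in $P_{j+1}=K_j\cap K_{j+1}$, it meets
$K_{j+2}$ in $\{a_{j+2}\}$, and it meets no other $K_l$. Hence
$T(R)=\{j+2\}$.

Let $R=L_j$. It meets $K_j$ in $\{e_j,a_{j+1}\}$, $K_{j+1}$ in
$\{a_{j+1},a_{j+2}\}$, $K_{j+2}$ in $\{a_{j+2}\}$, and no other $K_l$. Hence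
$T(R)=\{j+2\}$.

Let $R=M_j$. It meets $K_j$ in $\{e_j\}$, $K_{j+1}$ in $\{a_{j+2}\}$,
$K_{j+2}$ in $\{a_{j+2},a_{j+3},b_{j+3}\}$, $K_{j+3}$ in
$\{a_{j+3},b_{j+3}\}$, and no other $K_l$. Hence $T(R)=\{j,j+1\}$.
\end{proof}

When $m<n$ there are more $m$-cliques, namely $m$-subsets of the $n$-cliques
and possibly of the sets $S_{4c}$, and Lemma~\ref{lem:T} says nothing about
them. They are confined to the \emph{zones}
\[
Z_c=K_{4c}\cup K_{4c+1}=P_{4c}\cup P_{4c+1}\cup P_{4c+2}\cup X_{4c}\cup X_{4c+1}
\qquad(c\ge0),
\]
which are pairwise disjoint and satisfy $S_{4c}\subseteq Z_c$.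

\begin{lemma}\label{lem:zones}
No edge of $\Gamma$ joins two different zones. Hence a clique meets at most
one zone.
\end{lemma}

\begin{proof}
Every edge lies in a defining set, so it suffices to show that each defining
set meets only one zone. The vertices in no zone are those of $P_l$ with
$l\equiv3$, of $X_l$ with $l\equiv2,3$, and of the sets $U_l,V_l$. After
these are deleted, $K_{4c}$ and $K_{4c+1}$ are unchanged, $K_{4c+2}$ becomes
$P_{4c+2}$, $L_{4c}$ becomes $\{e_{4c},a_{4c+1},a_{4c+2}\}$ and $M_{4c}$
becomes $\{e_{4c},a_{4c+2}\}$, all inside $Z_c$; while $K_{4c+3}$ becomes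
$P_{4c+4}$, $L_{4c+2}$ becomes $\{a_{4c+4}\}$ and $L_{4c+3}$ becomes
$\{a_{4c+4},a_{4c+5}\}$, all inside $Z_{c+1}$.
\end{proof}

\begin{proposition}\label{prop:core}
$\Gamma$ is $C$-free.
\end{proposition}

\begin{proof}
Let $(Q,R,N)$ be a bad triple. The links have order $k<m$ and every $S_i$ has
order less than $n$, so Lemma~\ref{lem:cliques} gives $N=K_p$ for some $p$.
If also $Q=K_l$ for some $l$, then $|l-p|\ge2$ because $Q\cap N=\emptyset$,
and $l,p\in T(R)$, contrary to Lemma~\ref{lem:T}. When $m=n$, the clique $Q$
is of the form $K_l$ for the same reason as $N$, and we are done.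

Let $m<n$, with $Q$ not of the form $K_l$. Then $p\in\{4c,4c+1\}$ for some
$c$, so $P_{4c+1}\subseteq N\subseteq Z_c$. By Lemma~\ref{lem:cliques} and the
table of orders, $Q$ lies in $K_{4d}$, $K_{4d+1}$ or $S_{4d}$ for some $d$,
and so $Q\subseteq Z_d$. If $d\ne c$, then $R$ meets two zones, contrary to
Lemma~\ref{lem:zones}. If $d=c$, then $Q$ avoids $P_{4c+1}$, so it lies in
$P_{4c}\cup X_{4c}$, in $X_{4c+1}\cup P_{4c+2}$ or in $\{e_{4c},a_{4c+2}\}$.
These sets have orders $k-1$, $k-1$ and $2$, all less than $m$.
\end{proof}

The last step is the reason for keeping the even joints at two vertices: the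
bulk of each zone sits in its middle joint $P_{4c+1}$, which every
$m$-clique of the zone must then meet.

\section{Markers, forced non-edges and the graphs $H_\alpha$}\label{sec:H}

Two embeddings of $\Gamma$ into one host may overlap in ways that ignore the
names of the vertices, and then the intersections computed in
Section~\ref{sec:example} are not justified. Only finitely many vertices may
be fixed in advance, so we cannot give every vertex its own label. We can
label the vertices with finitely many colors, so that nearby vertices are
distinguished, and make the colors visible to every embedding.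

\medskip\noindent\textbf{Colors.} The $r$-th vertex of $P_i$ receives the
color $(P,i\bmod4,r)$, the $r$-th vertex of $X_i$ the color
$(X,i\bmod4,r)$, the $r$-th vertex of $U_i$ the color $(U,r)$, and the
$r$-th vertex of $V_i$ the color $(V,r)$. There are finitely many colors. The
\emph{window}
\[
W_i=K_i\cup K_{i+1}\cup K_{i+2}\cup U_i\cup V_i\qquad(i\ge0)
\]
consists of four consecutive joints, three consecutive sets $X_l$, and
$U_i,V_i$, so distinct vertices of $W_i$ have distinct colors. The window
$W_i$ contains $K_i$, and it contains $L_i$ and $M_i$ when these are defined.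
Thus every edge lies in a window, and vertices of the same color are
non-adjacent.

\medskip\noindent\textbf{Markers.} Fix $\alpha\in2^\omega$. For each color
$\lambda$ add a vertex $o_\lambda$ whose neighbors in $\Gamma$ are the
vertices of color $\lambda$. Add a vertex $o_*$ whose neighbors in $\Gamma$
are the vertices $a_{4c}$ with $\alpha(c)=1$. These finitely many new
vertices are the \emph{markers}; they are pairwise non-adjacent. The
vertices $a_{4c}$ all have the same color, so the neighbors in $\Gamma$ of
any marker are pairwise non-adjacent.

\medskip\noindent\textbf{Gadgets.} Let $\Pi_\alpha$ consist of the pairs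
$(o_\lambda,y)$ with $y\in P\cup X$ of a color other than $\lambda$, and the
pairs $(o_*,a_{4c})$ with $\alpha(c)=0$. All these pairs are non-adjacent.
For each $\pi=(o,y)\in\Pi_\alpha$ add a new $n$-clique $D_\pi$ with a
distinguished vertex $h_\pi$ and a set $J_\pi$ of $k-3$ new vertices, make
$J_\pi\cup\{h_\pi\}$ a clique, and join every vertex of $J_\pi\cup\{h_\pi\}$
to both $o$ and $y$. The $k$ vertices of $J_\pi\cup\{h_\pi,o,y\}$ then span
all edges except $oy$.

The resulting countable graph is $H_\alpha$. The vertices of $\Gamma$ and the
markers are common to all $H_\alpha$.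

\begin{lemma}\label{lem:Hfree}
$H_\alpha$ is $C$-free.
\end{lemma}

\begin{proof}
We first show that every clique $W$ of order at least $k$ lies in $V(\Gamma)$
or in some $D_\pi$. If $W$ meets $D_\pi\setminus\{h_\pi\}$, then
$W\subseteq D_\pi$, since these vertices have no neighbors outside $D_\pi$.
If $W$ meets $J_\pi\cup\{h_\pi\}$ but not $D_\pi\setminus\{h_\pi\}$, where
$\pi=(o,y)$, then $W\subseteq J_\pi\cup\{h_\pi,o,y\}$ and $W$ omits $o$ or
$y$, so $|W|\le k-1$. If $W$ has no gadget vertex and contains a marker, then
it contains one marker and at most one vertex of $\Gamma$, so $|W|\le2$.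

The sets $V(\Gamma)$ and $D_\pi$ are pairwise disjoint, and in a bad triple
$R$ meets $Q$ and $N$. So a bad triple lies in $V(\Gamma)$, where
$H_\alpha$ induces $\Gamma$ and Proposition~\ref{prop:core} applies, or in a
single $D_\pi$, which is too small because $C$ has $m+k+n-2>n$ vertices.
\end{proof}

\begin{lemma}\label{lem:nonedge}
Let $f$ be an embedding of $H_\alpha$ into a $C$-free graph $G$, and let
$\pi=(o,y)\in\Pi_\alpha$. Then $f(o)$ and $f(y)$ are not adjacent in $G$.
\end{lemma}

\begin{proof}
If they are adjacent, then $R=f(J_\pi\cup\{h_\pi,o,y\})$ is a $k$-clique.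
Since $y\in P\cup X$, there is an $i$ with $y\in K_i$, and $|K_i|\ge m$. As
$f$ is injective, $f(K_i)\cap R=\{f(y)\}$, $R\cap f(D_\pi)=\{f(h_\pi)\}$ and
$f(K_i)\cap f(D_\pi)=\emptyset$. Lemma~\ref{lem:bad} gives a bad triple.
\end{proof}

The proof needs a clique of order at least $m$ through $y$. The vertices of
$U_i$ and $V_i$ lie in no clique larger than $k$, which is why they carry no
gadgets and why the next lemma treats its two sets differently.

\begin{lemma}[Overlap]\label{lem:overlap}
Let $f$ and $g$ be embeddings of $H_\alpha$ and $H_\beta$ into a $C$-free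
graph $G$ that agree on all markers $o_\lambda$, and let
$E=\{v\in V(\Gamma):f(v)=g(v)\}$. If $A\subseteq W_i$ and
$B\subseteq W_i\cap(P\cup X)$ for some $i$, then
\[
f(A)\cap g(B)=f(A\cap B\cap E).
\]
\end{lemma}

\begin{proof}
The right side is contained in the left by the definition of $E$. Let
$f(v)=g(y)$ with $v\in A$ and $y\in B$, and let $\lambda$ be the color of
$v$. Then $g(o_\lambda)=f(o_\lambda)$ is adjacent to $f(v)=g(y)$. By
Lemma~\ref{lem:nonedge} for $g$, the pair $(o_\lambda,y)$ is not in
$\Pi_\beta$, so $y$ has color $\lambda$. Distinct vertices of $W_i$ have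
distinct colors, so $v=y$, and this vertex lies in $A\cap B\cap E$.
\end{proof}

\section{Rigidity}\label{sec:rigid}

Throughout this section $f$, $g$, $G$ and $E$ are as in
Lemma~\ref{lem:overlap}. Each argument takes a $k$-clique and two cliques
$K_l$ inside one window, which fail to form a bad triple only because of
vertices in a joint $P_j$, and replaces the $f$-image of one $K_l$ by its
$g$-image. By Lemma~\ref{lem:overlap} this removes from the intersections
exactly the vertices outside $E$. Intersections of two $f$-images are read
off in $\Gamma$, since $f$ is injective.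

\begin{lemma}[A joint does not split]\label{lem:split}
Let $j\ge2$. If $P_j\cap E\ne\emptyset$, then $P_j\subseteq E$.
\end{lemma}

\begin{proof}
Suppose that $z\in P_j\cap E$ and $z'\in P_j\setminus E$. Choose
$p\in P_{j-1}$ and let $R=\{p,z,z'\}\cup X_{j-1}$, a $k$-clique contained in
$K_{j-1}$. The sets $R$, $K_{j-2}$ and $K_j$ lie in $W_{j-2}$, and
\begin{align*}
f(R)\cap f(K_{j-2})&=\{f(p)\},\\
f(R)\cap g(K_j)&=f(\{z,z'\}\cap E)=\{f(z)\},\\
f(K_{j-2})\cap g(K_j)&=f(K_{j-2}\cap K_j\cap E)=\emptyset .
\end{align*}
One of $K_{j-2},K_j$ has order $m$ and the other has order $n$, so $G$ has a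
bad triple, a contradiction.
\end{proof}

The third line compares the joints $P_{j-2},P_{j-1}$ with $P_j,P_{j+1}$, so
the colors must distinguish four consecutive joints.

\begin{lemma}[The chain does not branch]\label{lem:branch}
Let $j\ge2$. If $a_{j-1}\in E$, then $P_j\cap E\ne\emptyset$.
\end{lemma}

\begin{proof}
Suppose that $a_{j-1}\in E$ and $P_j\cap E=\emptyset$.

\emph{Case $j\not\equiv3$.} The short link
$L_{j-2}=\{e_{j-2},a_{j-1},a_j\}\cup U_{j-2}$ is defined, and it lies in
$W_{j-2}$ together with $K_{j-1}$ and $K_j$. We have
\begin{align*}
f(L_{j-2})\cap f(K_j)&=\{f(a_j)\},\\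
f(L_{j-2})\cap g(K_{j-1})&=f(\{a_{j-1},a_j\}\cap E)=\{f(a_{j-1})\},\\
f(K_j)\cap g(K_{j-1})&=f(P_j\cap E)=\emptyset .
\end{align*}
The orders of $K_{j-1}$ and $K_j$ are $(m,n)$, $(n,n)$ and $(n,m)$ for
$j\equiv0,1,2$. Since $n\ge m$, Lemma~\ref{lem:bad} gives a bad triple in
each case.

\emph{Case $j\equiv3$.} Now $K_{j-1}$ and $K_j$ both have order $m$, and we
use the long link $M_{j-3}=\{e_{j-3},a_{j-1},a_j,b_j\}\cup V_{j-3}$. It lies
in $W_{j-3}$ together with the $n$-clique $K_{j-3}$ and the $m$-clique
$K_{j-1}$. We have
\begin{align*}
f(M_{j-3})\cap f(K_{j-3})&=\{f(e_{j-3})\},\\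
f(M_{j-3})\cap g(K_{j-1})&=f(\{a_{j-1},a_j,b_j\}\cap E)=\{f(a_{j-1})\},\\
f(K_{j-3})\cap g(K_{j-1})&=f(K_{j-3}\cap K_{j-1}\cap E)=\emptyset ,
\end{align*}
so $(g(K_{j-1}),f(M_{j-3}),f(K_{j-3}))$ is a bad triple.

Both cases contradict the assumption that $G$ is $C$-free.
\end{proof}

\begin{proposition}\label{prop:rigid}
If $P_0\cup P_1\subseteq E$, then $P_j\subseteq E$ for every $j$.
\end{proposition}

\begin{proof}
We use induction on $j\ge2$. If $P_{j-1}\subseteq E$, then $P_j$ meets $E$ by
Lemma~\ref{lem:branch}, and $P_j\subseteq E$ by Lemma~\ref{lem:split}.
\end{proof}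

\begin{remark}
When $m=n$, as for type $(5,4,5)$, the long links can be dropped and short
links $L_i$ used for all $i\ge0$. Every clique then lies in some $K_i$, $S_i$
or $L_i$, with $|S_i|=|P_{i+1}|+2\le n-k+3<n$. The cases of
Lemma~\ref{lem:T} do not depend on the residue of the index, the case $m=n$
of Proposition~\ref{prop:core} uses nothing else, and the first case of
Lemma~\ref{lem:branch} covers all $j\ge2$, with orders $(n,n)$.
\end{remark}

\section{Counting}\label{sec:count}

We use three facts about cardinals: for infinite $\kappa$ and finite $F$
there are at most $\kappa$ maps from $F$ to a set of size $\kappa$; there are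
at most $2^{\aleph_0}$ countable graphs up to isomorphism, since each is
isomorphic to a graph on a subset of $\{0,1,2,\dots\}$; and
$\mu\cdot\aleph_0=\max(\mu,\aleph_0)$ for every cardinal $\mu\ge1$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The graphs $H_\alpha$ are countable and $C$-free by Lemma~\ref{lem:Hfree}.
Let $G$ be $C$-free with $\kappa\ge\aleph_0$ vertices. For each $\alpha$ such
that $G$ contains $H_\alpha$, fix an embedding $f_\alpha$. Let $F$ be the
finite set consisting of all markers and of $P_0\cup P_1$. We claim that the
map $\alpha\mapsto f_\alpha|_F$ is injective; as there are at most $\kappa$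
maps $F\to V(G)$, this proves the main statement.

Suppose that $f_\alpha|_F=f_\beta|_F$ with $\alpha\ne\beta$, and choose $c$
with, say, $\alpha(c)=1$ and $\beta(c)=0$. By
Proposition~\ref{prop:rigid}, $f_\alpha(a_{4c})=f_\beta(a_{4c})$. Since
$o_*a_{4c}$ is an edge of $H_\alpha$, the vertices
$f_\alpha(o_*)=f_\beta(o_*)$ and $f_\alpha(a_{4c})=f_\beta(a_{4c})$ are
adjacent in $G$. But $(o_*,a_{4c})\in\Pi_\beta$, and this contradicts
Lemma~\ref{lem:nonedge} for $f_\beta$.

(1) A countable weakly universal $C$-free graph would be infinite and would
contain $H_\alpha$ for all $2^{\aleph_0}$ sequences $\alpha$, whereas it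
contains $H_\alpha$ for at most $\aleph_0<2^{\aleph_0}$ of them.

(2) A $C$-free graph that contains all countable $C$-free graphs is infinite
and contains every $H_\alpha$, so its number $\kappa$ of vertices satisfies
$2^{\aleph_0}\le\kappa$. For sharpness, take the disjoint union of one graph
from each isomorphism class of countable $C$-free graphs. It has at most
$2^{\aleph_0}\cdot\aleph_0=2^{\aleph_0}$ vertices, and it is $C$-free
because $C$ is connected.

(3) Let such a family have $\mu$ members. A finite member contains no
$H_\alpha$, and an infinite member contains $H_\alpha$ for at most $\aleph_0$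
sequences $\alpha$. Hence $2^{\aleph_0}\le\mu\cdot\aleph_0=\max(\mu,\aleph_0)$,
which forces $\mu\ge2^{\aleph_0}$. One graph from each isomorphism class
gives a family of size at most $2^{\aleph_0}$.
\end{proof}

\begin{remark}[The hypotheses]
The condition $k\ge4$ makes $X_i$ nonempty, so that the vertex $e_i$ on which
all links depend exists. It also leaves room for the four named vertices of a
long link, gives $|S_i|<n$ for $i\equiv0$ and $|S_i|<m$ for $i\equiv2$, and
gives $k-2\ge2$ in Lemma~\ref{lem:T}. For $k=4$ there is no slack: $X_i$ is a
single vertex and $V_i$ is empty. The condition $m,n\ge k+1$ gives every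
joint two vertices and makes the links too small to serve as end cliques of a
bad triple in Proposition~\ref{prop:core}. If the smaller end block had order
$k$, the joints $P_i$ with $i\equiv3$ would be single vertices, the long
links could not be defined, and every short link would be a candidate for an
end clique. This is why the construction does not reach the types $(m,4,4)$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{BlockPath}
\emph{Universal Graphs With A Forbidden Block P}
(title as printed: UNIVERSAL GRAPHS WITH A FORBIDDEN BLOCK P),
\texttt{http://sites.math.rutgers.edu/\~{}cherlin/Preprint/BlockPathv2.pdf}.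

\end{thebibliography}
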